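\title{A hero in tournaments that is not a hero in local out-tournaments}

\begin{abstract}
A digraph $H$ is a hero in a class of digraphs if the $H$-free members of the class have bounded dichromatic number. A local out-tournament is an oriented graph in which every out-neighborhood induces a tournament. We disprove the conjecture that the heroes in local out-tournaments are the heroes in tournaments: the six-vertex tournament $\Delta(1,2,C_3)$ is a hero in tournaments, and we construct local out-tournaments $G_1,G_2,\dots$ of unbounded dichromatic number that do not contain it. We determine which heroes in tournaments occur in this family, which gives a necessary condition for being a hero in local out-tournaments, and we show that all out-neighborhoods in $G_c$ are $2$-dicolorable. On the positive side, we bound the dichromatic number of a strong local out-tournament in terms of one out-neighborhood and all in-neighborhoods, and deduce that adding a vertex dominated by all others preserves heroes.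
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Dichromatic number and heroes}

All digraphs in this paper are finite oriented graphs: they have no loops, no parallel arcs and no directed cycles of length $2$. We write $u\to v$, and say that $u$ \emph{dominates} $v$, if there is an arc from $u$ to $v$. The out-neighborhood $N^+(v)$ is the set of vertices dominated by $v$, and the in-neighborhood $N^-(v)$ is the set of vertices that dominate $v$. A \emph{tournament} is an orientation of a complete graph.

A digraph is \emph{acyclic} if it has no directed cycle. A \emph{dicoloring} of a digraph $D$ with $k$ colors is a partition of $V(D)$ into $k$ sets (empty sets are allowed), each inducing an acyclic subdigraph, and the \emph{dichromatic number} $\vec\chi(D)$ is the least $k$ for which one exists. It measures how far $D$ is from being acyclic: $\vec\chi(D)\le 1$ exactly when $D$ is acyclic. For a set $A$ of vertices, $\vec\chi(A)$ denotes the dichromatic number of the subdigraph induced by $A$; in particular $\vec\chi(\emptyset)=0$.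

A digraph $D$ \emph{contains} $H$ if some induced subdigraph of $D$ is isomorphic to $H$, and $D$ is \emph{$H$-free} otherwise. For a class $\mathcal C$ of digraphs, $H$ is a \emph{hero in $\mathcal C$} if there is a constant $c=c(H)$ such that every $H$-free digraph in $\mathcal C$ has dichromatic number at most $c$. The heroes in $\mathcal C$ are thus the digraphs that no member of $\mathcal C$ of large dichromatic number can avoid.

Let $K_1$ be the digraph with one vertex, $C_3$ the directed triangle, and $TT_k$ the \emph{transitive tournament} on $k$ vertices, whose vertices can be ordered so that each dominates all later ones. Two operations build larger tournaments. For digraphs $H_1,H_2$, let $H_1\Rightarrow H_2$ be their disjoint union together with all arcs from $V(H_1)$ to $V(H_2)$. For tournaments $A,B,C$, let $\Delta(A,B,C)$ be their disjoint union together with all arcs from $A$ to $B$, from $B$ to $C$ and from $C$ to $A$. An integer $k$ in this notation stands for $TT_k$, so that $C_3=\Delta(1,1,1)$. The three arguments may be rotated: $\Delta(A,B,C)=\Delta(B,C,A)$.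

Tournaments have unbounded dichromatic number. Let $S_1=K_1$ and $S_{k+1}=\Delta(1,S_k,S_k)$. Then $\vec\chi(S_k)\ge k$ by induction: in a dicoloring of $S_{k+1}$ with $k$ colors, both copies of $S_k$ would carry all $k$ colors, so the color of the single vertex would occur in both copies and produce a monochromatic directed triangle. Every digraph contained in a tournament is a tournament, so a hero in tournaments, being contained in some $S_k$, is a tournament. The following theorem describes all of them.

\begin{theorem}[Berger, Choromanski, Chudnovsky, Fox, Loebl, Scott, Seymour and Thomass\'e]\label{thm:heroes}
A tournament is a hero in tournaments if and only if it is $K_1$, or $H_1\Rightarrow H_2$ with $H_1,H_2$ heroes in tournaments, or $\Delta(1,k,H)$ or $\Delta(1,H,k)$ with $k\ge1$ and $H$ a hero in tournaments.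
\end{theorem}

\subsection*{Local out-tournaments}

A digraph is a \emph{local out-tournament} if the out-neighborhood of every vertex induces a tournament; equivalently, no vertex dominates two nonadjacent vertices. Tournaments and directed cycles are examples. The class is closed under taking induced subdigraphs, and it imposes no condition on in-neighborhoods. One inclusion between the two sets of heroes is immediate.

\begin{lemma}\label{lem:easy}
Every hero in local out-tournaments is a tournament and a hero in tournaments.
\end{lemma}

\begin{proof}
Let $H$ be a hero in local out-tournaments with constant $c$. Every $H$-free tournament is an $H$-free local out-tournament, so it has dichromatic number at most $c$. Hence $H$ is a hero in tournaments, and therefore a tournament.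
\end{proof}

The simplest cases suggest the converse. A tournament on $2^{m-1}$ vertices contains $TT_m$ (for $m\ge 2$, any vertex has $2^{m-2}$ out-neighbors or $2^{m-2}$ in-neighbors; use induction). So in a $TT_k$-free local out-tournament, $k\ge2$, every out-neighborhood is a $TT_{k-1}$-free tournament and has fewer than $2^{k-2}$ vertices. Coloring the vertices one by one, each with a color not yet used on its out-neighbors, gives a dicoloring with $2^{k-2}$ colors, because the vertex of a directed cycle that is colored last differs in color from its successor. Thus $TT_k$ is a hero in local out-tournaments. The first nontransitive cases are also heroes.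

\begin{theorem}[Steiner; Aboulker, Aubian and Charbit]\label{thm:K1C3}
Every local out-tournament with no induced $K_1\Rightarrow C_3$ is $2$-dicolorable. In particular $K_1\Rightarrow C_3$ and $C_3$ are heroes in local out-tournaments.
\end{theorem}

There is also a general reason to expect the converse. Let $H$ be a hero in tournaments and $D$ an $H$-free local out-tournament. Every out-neighborhood of $D$ is an $H$-free tournament, so it has bounded dichromatic number. If a bound on the dichromatic number of all out-neighborhoods implied a bound on $\vec\chi(D)$, then $H$ would be a hero in local out-tournaments. Theorem~\ref{thm:K1C3} is the first instance of such a local-to-global principle: it treats the case where all out-neighborhoods are acyclic. The following conjecture is posed in~\cite{slides}.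

\medskip
\noindent\textbf{Conjecture.} \emph{A digraph is a hero in local out-tournaments if and only if it is a hero in tournaments.}

\subsection*{Results}

The conjecture is false. In Section~\ref{sec:construction} we construct an explicit sequence of digraphs $G_1,G_2,\dots$, to which the next three theorems refer.

\begin{theorem}\label{thm:counter}
For every $c\ge1$, the digraph $G_c$ is a local out-tournament with $\vec\chi(G_c)\ge c$ that does not contain $\Delta(1,2,C_3)$. Hence $\Delta(1,2,C_3)$ is a hero in tournaments but not a hero in local out-tournaments.
\end{theorem}

The same family shows that the local-to-global principle fails at the first step beyond Theorem~\ref{thm:K1C3}.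

\begin{theorem}\label{thm:local}
In every $G_c$, every out-neighborhood is $2$-dicolorable. Hence local out-tournaments all of whose out-neighborhoods are $2$-dicolorable have unbounded dichromatic number. The constant $2$ is sharp: a local out-tournament all of whose out-neighborhoods are acyclic has dichromatic number at most $2$.
\end{theorem}

Reversing all arcs preserves the class of tournaments and the dichromatic number, and Theorem~\ref{thm:heroes} is accordingly symmetric in $\Delta(1,k,H)$ and $\Delta(1,H,k)$. Local out-tournaments have no such symmetry, and the family $(G_c)$ distinguishes the two operations. Let $\mathcal H^*$ be the smallest class of tournaments that contains $K_1$ and is closed under $(H_1,H_2)\mapsto H_1\Rightarrow H_2$ and under $H\mapsto\Delta(1,H,k)$ for $k\ge1$. By Theorem~\ref{thm:heroes}, all members of $\mathcal H^*$ are heroes in tournaments.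

\begin{theorem}\label{thm:Hstar}
Every hero in local out-tournaments lies in $\mathcal H^*$. Moreover, for a hero $H$ in tournaments the following are equivalent:
\begin{enumerate}
\item[(i)] $H\in\mathcal H^*$;
\item[(ii)] $H$ does not contain $\Delta(1,2,C_3)$;
\item[(iii)] $H$ is contained in some $G_c$.
\end{enumerate}
\end{theorem}

So the family $(G_c)$ excludes exactly the heroes outside $\mathcal H^*$. By (ii), every hero in tournaments with at most five vertices lies in $\mathcal H^*$, so $\Delta(1,2,C_3)$ is the smallest hero that the family excludes. We do not determine whether every member of $\mathcal H^*$ is a hero in local out-tournaments. Our last theorem goes in that direction. Recall that a digraph is \emph{strong} if there is a directed path from every vertex to every other vertex.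

\begin{theorem}\label{thm:positive}
Let $D$ be a strong local out-tournament with at least two vertices. Then for every vertex $r$,
\[
\vec\chi(D)\le\vec\chi(N^+(r))+2\max_{v\in V(D)}\vec\chi(N^-(v)).
\]
Consequently, if $H$ is a hero in local out-tournaments, then so is $H\Rightarrow K_1$. In particular $C_3\Rightarrow TT_k$ and $K_1\Rightarrow C_3\Rightarrow TT_k$ are heroes in local out-tournaments for all $k\ge1$.
\end{theorem}

Theorems~\ref{thm:counter} and~\ref{thm:local} are proved in Section~\ref{sec:tournaments} from one lemma that describes the tournaments contained in $G_{c+1}$. Theorem~\ref{thm:Hstar} is proved in Section~\ref{sec:Hstar}, and Theorem~\ref{thm:positive}, which does not depend on the construction, in Section~\ref{sec:positive}.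

\section{Two facts about directed cycles}\label{sec:facts}

For disjoint sets $A,B$ of vertices of a digraph we write $A\Rightarrow B$ if every vertex of $A$ dominates every vertex of $B$. A set of vertices is called \emph{transitive} or \emph{acyclic} if the subdigraph it induces is a transitive tournament or acyclic, respectively. The \emph{strong components} of a digraph are its maximal strong induced subdigraphs; their vertex sets partition the vertex set.

\begin{lemma}\label{lem:cycles}
\begin{enumerate}
\item[(a)] A tournament is acyclic if and only if it is $C_3$-free, if and only if it is transitive.
\item[(b)] Let $V(D)$ be partitioned into $A_1,\dots,A_m$ so that every arc between two different parts goes from the smaller index to the larger. Then every directed cycle of $D$ lies in one part, and $\vec\chi(D)=\max_i\vec\chi(A_i)$.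
\item[(c)] The dichromatic number of a digraph is the maximum of the dichromatic numbers of its strong components.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v_1\to v_2\to\dots\to v_m\to v_1$ be a shortest directed cycle of a tournament. If $m\ge4$, the arc between $v_1$ and $v_3$ yields a shorter cycle in either direction, so $m=3$. An acyclic tournament has a vertex with no in-neighbor, which dominates all the others; removing such vertices one after another gives a transitive order. Conversely, transitive tournaments are acyclic.

(b), (c) In (b) the index never decreases along an arc, so it is constant on a directed cycle. In (c) every directed cycle lies in one strong component. In both cases, dicolor each part optimally from the same palette.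
\end{proof}

\section{The construction}\label{sec:construction}

\subsection*{What has to replace $\Delta(1,S_k,S_k)$}

A family of tournaments of unbounded dichromatic number contains every hero in tournaments, so a counterexample must consist of digraphs that are not tournaments. Suppose that we have such a local out-tournament $G$ with $\vec\chi(G)\ge c$, and want one that needs $c+1$ colors. The step from $S_k$ to $S_{k+1}$ is not available, since no vertex may dominate a whole copy of $G$. The opposite is allowed: a whole copy of $G$ may dominate a single vertex.

What the argument for $S_{k+1}$ uses is a vertex $x$ and, for each color $j$, two vertices $p_j,q_j$ of color $j$ with $x\to p_j\to q_j\to x$. We choose these $2c$ vertices one at a time, in the order $q_1,\dots,q_c,p_1,\dots,p_c$, each in a copy of $G$ that dominates all the vertices chosen before. All $c$ colors occur in every copy of $G$, so the color of each choice can be prescribed; every $p_j$ dominates $q_j$; and the $p_j$ are pairwise adjacent, as out-neighbors of $x$ must be. The copies of $G$ form a tree of depth $2c$. The coloring is not known in advance, so we add one vertex $x$ for every branch of the tree. These new vertices share in-neighbors, which forces many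 adjacencies; we meet them all by making the new vertices a transitive tournament and joining every other pair by an arc toward the new vertex. The feature that matters later is that a new vertex dominates at most one vertex in each copy of $G$.

\subsection*{Definition}

Let $c\ge1$ and let $G$ be a local out-tournament with $\vec\chi(G)\ge c$. A \emph{word} is a sequence of vertices of $G$; we write $pg$ for the word $p$ followed by the letter $g$, and $t|_j$ for the word formed by the first $j$ letters of $t$. The \emph{prefixes} of a word $t$ of length $m$ are $t|_1,\dots,t|_m$; thus prefixes are nonempty, $t$ is a prefix of itself, and the other prefixes are \emph{proper}. Two distinct words are \emph{siblings} if they have the form $pg$ and $ph$, where $p$ may be empty. A word is \emph{short} if its length is at most $c$, and \emph{long} otherwise.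

\begin{definition}\label{def:Phi}
The digraph $\Phi_c(G)$ has vertex set $W\cup X$, where $W$ is the set of words of length $1,\dots,2c$ and $X=\{x_t: t\in V(G)^{2c}\}$ is a set of new vertices. Its arcs are the following.
\begin{itemize}
\item A word dominates each of its proper prefixes.
\item For siblings, $pg\to ph$ if and only if $g\to h$ in $G$.
\item The set $X$ induces a transitive tournament, in an arbitrary fixed order.
\item For $s\in W$ and $x_t\in X$: $x_t\to s$ if $s$ is a long prefix of $t$, and $s\to x_t$ otherwise.
\end{itemize}
Let $G_1=K_1$ and $G_{c+1}=\Phi_c(G_c)$.
\end{definition}

For a word $p$ of length less than $2c$, possibly empty, the set $W_p=\{pg:g\in V(G)\}$ induces a copy of $G$. We call these sets the \emph{families}; they partition $W$. Every vertex of $W$ is adjacent to every vertex of $X$.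

\begin{example}\label{ex:small}
For $c=1$ and $G_1$ a single vertex $g$, there are two words $g$ and $gg$ and one new vertex $x_{gg}$, with $x_{gg}\to gg\to g\to x_{gg}$. So $G_2=C_3$.

For $c=2$, the digraph $G_3=\Phi_2(C_3)$ has $3+9+27+81=120$ words and $81$ new vertices. Each family is a directed triangle. Suppose that $G_3$ is dicolored with white and gray. No family is monochromatic, so every family has both colors. Pick a white word $g_1$ of length $1$, then a gray word $g_1g_2$ in $W_{g_1}$, a white word $g_1g_2g_3$ in $W_{g_1g_2}$, and a gray word $t=g_1g_2g_3g_4$ in $W_{g_1g_2g_3}$. If $x_t$ is white, then $x_t\to t|_3\to t|_1\to x_t$ is a white triangle, and if $x_t$ is gray, then $x_t\to t|_4\to t|_2\to x_t$ is a gray triangle (Figure~\ref{fig:branch}). Hence $\vec\chi(G_3)\ge3$.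
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={circle,draw,inner sep=1pt,minimum size=8mm}]
\node (a) at (0,0) {$t|_1$};
\node[fill=gray!30] (b) at (2,0) {$t|_2$};
\node (c) at (4,0) {$t|_3$};
\node[fill=gray!30] (d) at (6,0) {$t|_4$};
\node[dashed] (x) at (3,-1.8) {$x_t$};
\draw[->] (b)--(a); \draw[->] (c)--(b); \draw[->] (d)--(c);
\draw[->] (c) to[bend right=30] (a);
\draw[->] (d) to[bend right=30] (b);
\draw[->] (d) to[bend right=45] (a);
\draw[->] (a)--(x); \draw[->] (b)--(x); \draw[->] (x)--(c); \draw[->] (x)--(d);
\end{tikzpicture}
\caption{One branch of $G_3$: the four prefixes of a word $t$ of length $4$, colored white, gray, white, gray, and the vertex $x_t$. Each prefix dominates the shorter ones; $x_t$ dominates the two long prefixes and is dominated by the two short ones. Either color on $x_t$ closes a monochromatic directed triangle.}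
\label{fig:branch}
\end{figure}

\begin{proposition}\label{prop:Phi}
If $G$ is a local out-tournament with $\vec\chi(G)\ge c$, then $D=\Phi_c(G)$ is a local out-tournament with $\vec\chi(D)\ge c+1$. Hence every $G_c$ is a local out-tournament with $\vec\chi(G_c)\ge c$.
\end{proposition}

\begin{proof}
Two adjacent words either have different lengths, and then the only arc goes from the longer to the shorter, or are siblings, and then they are joined as in $G$. Every other pair receives exactly one arc. So $D$ is an oriented graph.

Consider a word $s=pg$. Its out-neighbors in $W$ are its proper prefixes and the siblings $ph$ with $h\in N^+_G(g)$. The proper prefixes are pairwise adjacent, because of two prefixes of $s$ one is a prefix of the other. The siblings $ph$ are pairwise adjacent because $N^+_G(g)$ is a tournament; this is where we use that $G$ is a local out-tournament. Each sibling has the same proper prefixes as $s$ and dominates them. The remaining out-neighbors of $s$ lie in $X$, and a vertex of $X$ is adjacent to every other vertex of $D$. So $N^+(s)$ is a tournament. The set $N^+(x_t)$ consists of the long prefixes of $t$, which are pairwise adjacent, and of vertices of $X$, so it is a tournament as well.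

Suppose that $D$ is dicolored with colors $1,\dots,c$. Every family induces a copy of $G$, and $\vec\chi(G)\ge c$, so every family carries all $c$ colors. We can therefore choose a word $t$ of length $2c$ letter by letter so that $t|_j$ and $t|_{c+j}$ have color $j$ for $1\le j\le c$. If $j$ is the color of $x_t$, then $x_t\to t|_{c+j}\to t|_j\to x_t$ is a monochromatic directed triangle, since $t|_{c+j}$ is long and $t|_j$ is short. This is a contradiction.
\end{proof}

\section{Tournaments contained in $\Phi_c(G)$}\label{sec:tournaments}

\subsection*{The obstruction in $G_3$}

Name the vertices of $\Delta(1,2,C_3)$ as $v$, $a$, $b$ and those of a directed triangle $C$, with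
\[
v\Rightarrow\{a,b\},\qquad a\to b,\qquad \{a,b\}\Rightarrow C,\qquad C\Rightarrow v .
\]
Let us try to build it in $G_3$ on the triangle $C=\{x_t,t|_3,t|_1\}$ of Example~\ref{ex:small}. A vertex dominating $C$ is not in $X$, since the short word $t|_1$ dominates $X$. The words that dominate $t|_3$ are one sibling $y$ of $t|_3$ and the three words of the family $W_{t|_3}$. One of these three is $t$, which is dominated by $x_t$. The other two, and $y$, do dominate $C$; but $y$ is not a prefix of either and so is not adjacent to them. Therefore $a$ and $b$ must be the two siblings of $t$, and $TT_2\Rightarrow C_3$ does occur. Now $v$ must dominate both $a$ and $b$. It is not a vertex $x_{t'}$, which dominates only one word of length $4$, namely $t'$. A word that dominates a word of maximum length is a sibling of it, so $v=t$. But $t\to t|_3$, whereas $C\Rightarrow v$ requires $t|_3\to v$. The attempt fails because two vertices of a family can be dominated simultaneously only from inside the family or from longer words. The next lemma isolates this property.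

\subsection*{The structure lemma}

Let $D=\Phi_c(G)$ and let $S$ be the vertex set of a tournament contained in $D$. We split $S$ into four parts, some of which may be empty: $X_S=S\cap X$; the set $Y$ of words of $S$ of maximum length; the set $L$ of long words of $S$ not in $Y$; and the set $K$ of short words of $S$ not in $Y$. See Figure~\ref{fig:parts}.

\begin{lemma}\label{lem:structure}
With this notation the following hold.
\begin{enumerate}
\item[(S1)] $Y$ is contained in a family; $L\cup K$ and $X_S$ are transitive; $Y\Rightarrow L\cup K$ and $L\Rightarrow K$. Every directed triangle in $S\cap W$ lies in $Y$.
\item[(S2)] $K\Rightarrow X_S$.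
\item[(S3)] Every vertex of $X_S$ has at most one out-neighbor in $Y$. A vertex of $S$ with two out-neighbors in $Y$ lies in $Y$.
\item[(S4)] If $x\in X_S$, $s\in Y\cup L$, $l\in L$ and $x\to s\to l$, then $x\to l$. In particular, a vertex of $X_S$ with an out-neighbor in $Y$ dominates all of $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(S1) The words of $Y$ are pairwise adjacent and of equal length, hence pairwise siblings, so they lie in one family. A word of $L\cup K$ is adjacent to every $y\in Y$ and shorter, hence a proper prefix of every $y\in Y$; so $Y\Rightarrow L\cup K$. The words of $L\cup K$, being prefixes of one word, have distinct lengths, and each dominates the shorter ones; so $L\cup K$ is transitive and $L\Rightarrow K$. The set $X_S$ is transitive because $X$ is. By Lemma~\ref{lem:cycles}(b), a directed triangle in $S\cap W$ lies in $Y$ or in $L\cup K$, and $L\cup K$ is acyclic.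

(S2) A vertex of $X$ dominates only long words.

(S3) The words dominated by $x_t$ are prefixes of $t$, there is one prefix of each length, and all words of $Y$ have the same length. A vertex of $L\cup K$ has no out-neighbor in $Y$ by (S1), so a vertex with two of them lies neither in $X_S$ nor in $L\cup K$.

(S4) Let $x=x_t$. Then $s$ is a prefix of $t$. The words $s$ and $l$ have different lengths by the proof of (S1), so $s\to l$ means that $l$ is a prefix of $s$. Thus $l$ is a long prefix of $t$, and $x_t\to l$. The last assertion follows because $Y\Rightarrow L$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={draw,rounded corners,minimum width=11mm,minimum height=7mm}]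
\node (Y) at (0,1.8) {$Y$};
\node (L) at (3.2,1.8) {$L$};
\node (K) at (3.2,0) {$K$};
\node (X) at (0,0) {$X_S$};
\draw[->,thick] (Y)--(L); \draw[->,thick] (L)--(K);
\draw[->,thick] (Y)--(K); \draw[->,thick] (K)--(X);
\draw[dashed] (Y)--(X); \draw[dashed] (L)--(X);
\end{tikzpicture}
\caption{The four parts of a tournament in $\Phi_c(G)$: the longest words $Y$, the other long words $L$, the other short words $K$, and the new vertices $X_S$. A solid arrow means that all arcs go in its direction. Along a dashed line both directions may occur, but a vertex of $X_S$ dominates at most one vertex of $Y$, and a vertex of $X_S$ dominating a vertex of $Y\cup L$ dominates all shorter words of $L$.}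
\label{fig:parts}
\end{figure}

\subsection*{Excluding $\Delta(1,2,C_3)$}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Proposition~\ref{prop:Phi}, $G_c$ is a local out-tournament with $\vec\chi(G_c)\ge c$. We show by induction on $c$ that $G_c$ does not contain $\Delta(1,2,C_3)$. This holds for $G_1=K_1$. Suppose that it holds for $G=G_c$ and that $D=\Phi_c(G)$ contains a copy on the vertex set $S=\{v,a,b\}\cup C$, named as above. Let $X_S,Y,L,K$ be the four parts of $S$. We distinguish two cases according to whether $C$ meets $X$.

\medskip
\noindent\emph{Case 1: $C\subseteq W$.} By (S1), $C\subseteq Y$. Each of $a$ and $b$ has three out-neighbors in $Y$, so $a,b\in Y$ by (S3). Then $v$ has the two out-neighbors $a,b$ in $Y$, so $v\in Y$ by (S3). Thus $S=Y$ lies in a family, which is a copy of $G$. This contradicts the induction hypothesis.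

\medskip
\noindent\emph{Case 2: $C$ meets $X$.} Since $X_S$ is transitive, $C\not\subseteq X_S$. Going around $C$ we find an arc $x\to w$ with $x\in X_S$ and $w\in W$, and $w\in Y\cup L$ by (S2). From now on we use only the vertices $v,a,b,x,w$ and the arcs
\[
v\Rightarrow\{a,b\},\qquad \{a,b\}\Rightarrow\{x,w\},\qquad \{x,w\}\Rightarrow v,\qquad x\to w .
\]
We first locate $v$, and show that $v\in X_S$.
\begin{itemize}
\item $v\notin K$, since $x\to v$ while $K\Rightarrow X_S$ by (S2).
\item $v\notin Y$. Suppose $v\in Y$. If $w\in L$, then $w\to v$ contradicts $Y\Rightarrow L$. If $w\in Y$, then $x\in X_S$ has the two out-neighbors $w$ and $v$ in $Y$, contrary to (S3).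
\item $v\notin L$. Suppose $v\in L$, and consider the directed triangle $v\to a\to w\to v$. If $a\in W$, this triangle lies in $S\cap W$ but not in $Y$, contrary to (S1). If $a\in X_S$, then $a\to w\to v$ with $w\in Y\cup L$ and $v\in L$ gives $a\to v$ by (S4), contrary to $v\to a$.
\end{itemize}
So $v$ and $x$ both lie in $X_S$. The directed triangles $v\to a\to x\to v$ and $v\to b\to x\to v$ do not lie in the transitive set $X_S$, so $a,b\in W$. Since $v\in X_S$ dominates $a$ and $b$, (S2) gives $a,b\in Y\cup L$.

If $w\in L$, then $v\to a\to w$ gives $v\to w$ by (S4), contrary to $w\to v$. If $w\in Y$, then $a,b\notin L$, because they dominate $w$ while $Y\Rightarrow L$. Hence $a,b\in Y$, and $v\in X_S$ has two out-neighbors in $Y$, contrary to (S3).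

\medskip
Both cases are impossible, which completes the induction. As the $G_c$ are $\Delta(1,2,C_3)$-free local out-tournaments of unbounded dichromatic number, $\Delta(1,2,C_3)$ is not a hero in local out-tournaments. By Theorem~\ref{thm:heroes}, $C_3=\Delta(1,1,1)$ is a hero in tournaments, and so is $\Delta(1,2,C_3)$.
\end{proof}

The second vertex $b$ is needed at exactly two points, the last step of Case 1 and the last step of Case 2, each time to give $v$ two out-neighbors in $Y$. It cannot be dropped: $\Delta(1,1,C_3)=\Delta(1,C_3,1)$ lies in $\mathcal H^*$, so by Theorem~\ref{thm:Hstar} it is contained in some $G_c$.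

\subsection*{Two colors suffice locally}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Out-neighborhoods in $G_c$ are tournaments, so for the first assertion it suffices to prove by induction on $c$ that every tournament contained in $G_c$ is $2$-dicolorable. This holds for $G_1$. Let $S$ be the vertex set of a tournament in $G_{c+1}=\Phi_c(G_c)$, with parts $X_S,Y,L,K$. By (S1), $Y$ is a tournament inside a copy of $G_c$, so by induction $Y$ is the disjoint union of two acyclic sets $Y_1$ and $Y_2$.

We have to distribute $L$, $K$ and $X_S$ among the two classes. The only arcs that go against the order $Y,L,K,X_S$ are those from $X_S$ to $Y\cup L$. To avoid the triangles from $X_S$ through $Y\cup L$ and $K$ back to $X_S$, and the cycles between $X_S$ and $Y$, we separate $L$ from $K$ and place a vertex of $X_S$ according to its unique possible out-neighbor in $Y$. Let $X_1$ be the set of vertices of $X_S$ with an out-neighbor in $Y_2$, and $X_2=X_S\setminus X_1$. The two classes are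
\[
Y_1\cup X_1\cup L\qquad\text{and}\qquad Y_2\cup K\cup X_2 .
\]
In the first class, a vertex of $X_1$ has no out-neighbor in $Y_1$ by (S3), so $Y_1\Rightarrow X_1$; moreover $X_1\Rightarrow L$ by (S4) and $Y_1\Rightarrow L$ by (S1). In the second class, $Y_2\Rightarrow K$ by (S1), $K\Rightarrow X_2$ by (S2), and $Y_2\Rightarrow X_2$ by the definition of $X_2$. All six parts are acyclic, so both classes are acyclic by Lemma~\ref{lem:cycles}(b).

The second assertion follows since $\vec\chi(G_c)\ge c$. Finally, if all out-neighborhoods of a local out-tournament are acyclic, then no vertex dominates a directed triangle, so the digraph has no induced $K_1\Rightarrow C_3$, and it is $2$-dicolorable by Theorem~\ref{thm:K1C3}.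
\end{proof}

\section{The heroes contained in the family}\label{sec:Hstar}

A new vertex $x_t$ can be made to dominate one prescribed word of a long family, or none, and it is dominated by the rest of the family. So the step from $G_c$ to $G_{c+1}$ lets us extend a tournament by a vertex with at most one out-neighbor. This suggests the following notion. An ordering $y_1,\dots,y_n$ of the vertices of a tournament is \emph{good} if each $y_j$ has at most one out-neighbor among $y_1,\dots,y_{j-1}$. For instance, $\Delta(1,2,C_3)$ has no good ordering: the out-degrees of $v,a,b$ are $2,4,3$ and those of the vertices of $C$ are $2$, so no vertex can come last.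

\begin{lemma}\label{lem:good}
Every $H\in\mathcal H^*$ has a good ordering.
\end{lemma}

\begin{proof}
We follow the definition of $\mathcal H^*$. The tournament $K_1$ has a good ordering. For $H_1\Rightarrow H_2$, list a good ordering of $H_1$ and then one of $H_2$; vertices of $H_2$ have no out-neighbor in $H_1$. For $\Delta(1,H,k)$, list the single vertex $u$, then a good ordering of $H$, then $TT_k$ in its transitive order. Since $u$ dominates $H$, the vertices of $H$ gain no earlier out-neighbor. A vertex of $TT_k$ is dominated by $H$ and by the earlier vertices of $TT_k$, so $u$ is its only earlier out-neighbor.
\end{proof}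

\begin{lemma}\label{lem:embed}
If a tournament $T$ on $n\ge1$ vertices has a good ordering, then $T$ is contained in the out-neighborhood of some vertex of $G_{n+1}$.
\end{lemma}

\begin{proof}
Induction on $n$. For $n=1$, use $G_2=C_3$. Let $n\ge2$ and let $y_1,\dots,y_n$ be a good ordering of $T$. Then $y_1,\dots,y_{n-1}$ is a good ordering of $T-y_n$, so by induction we may regard $y_1,\dots,y_{n-1}$ as vertices of $G_n$ dominated by a vertex $z$ of $G_n$. In $G_{n+1}=\Phi_n(G_n)$ fix a word $p$ of length $n$. The family $W_p$ consists of words of length $n+1\le 2n$, which are long. The words $py_1,\dots,py_{n-1}$ induce a copy of $T-y_n$ and are dominated by $s=pz$. It remains to find a vertex $x_t$ dominated by $s$ that plays the role of $y_n$.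

Suppose that $y_n\to y_i$ for some $i<n$; this $i$ is unique, and $y_j\to y_n$ for all other $j<n$. Take a word $t$ of length $2n$ with prefix $py_i$. Then $x_t\to py_i$, because $py_i$ is a long prefix of $t$. The words $py_j$ with $j\ne i$ and the word $s=pz$ have the same length as $py_i$ and differ from it, as $z\neq y_i$; so they are not prefixes of $t$, and they dominate $x_t$.

Suppose instead that $y_j\to y_n$ for all $j<n$. Since $\vec\chi(G_n)\ge 2$, the digraph $G_n$ has at least two vertices, so there is a word $t$ of length $2n$ whose first letter differs from that of $p$. No word of $W_p$ is a prefix of $t$, so $s$ and all $py_j$ dominate $x_t$.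

In both cases $py_1,\dots,py_{n-1},x_t$ induce a copy of $T$ in $N^+(s)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Hstar}]
Let $H$ be a hero in tournaments.

(i)$\Rightarrow$(iii) follows from Lemmas~\ref{lem:good} and~\ref{lem:embed}.

(iii)$\Rightarrow$(ii) follows from Theorem~\ref{thm:counter}: if $H$ contained $\Delta(1,2,C_3)$, so would $G_c$.

(ii)$\Rightarrow$(i). Induction on $|V(H)|$. If $H=K_1$, then $H\in\mathcal H^*$. Otherwise, by Theorem~\ref{thm:heroes}, $H$ is $H_1\Rightarrow H_2$, $\Delta(1,H',k)$ or $\Delta(1,k,H')$, where $H_1,H_2,H'$ are heroes in tournaments with fewer vertices. They are contained in $H$, so they do not contain $\Delta(1,2,C_3)$, and by induction they lie in $\mathcal H^*$. In the first two cases $H\in\mathcal H^*$ by definition. Let $H=\Delta(1,k,H')$. If $k=1$, then $H=\Delta(1,1,H')=\Delta(1,H',1)\in\mathcal H^*$ by rotation. If $H'=TT_m$, then $H=\Delta(1,TT_k,m)\in\mathcal H^*$, because $TT_k=K_1\Rightarrow\dots\Rightarrow K_1$ lies in $\mathcal H^*$. In the remaining case $k\ge2$ and $H'$ is not transitive. Then $H'$ contains $C_3$ by Lemma~\ref{lem:cycles}(a), and the single vertex, two vertices of $TT_k$ and this triangle induce $\Delta(1,2,C_3)$ in $H$, contrary to (ii).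

Now let $H$ be a hero in local out-tournaments. By Lemma~\ref{lem:easy} it is a hero in tournaments. The $G_c$ are local out-tournaments of unbounded dichromatic number, so they are not all $H$-free. Thus (iii) holds, and $H\in\mathcal H^*$.
\end{proof}

\begin{remark}
The tournament $\Delta(1,C_3,2)$, obtained from $\Delta(1,2,C_3)$ by reversing all arcs, lies in $\mathcal H^*$ and is contained in $G_7$ by Lemmas~\ref{lem:good} and~\ref{lem:embed}. By the same two lemmas, having a good ordering is a fourth equivalent condition in Theorem~\ref{thm:Hstar}. For tournaments in general, however, a good ordering is not necessary for being contained in some $G_c$, so the absence of one does not replace the case analysis of Theorem~\ref{thm:counter}. Indeed $\Delta(2,2,2)$ has minimum out-degree $2$ and is contained in $G_4=\Phi_3(G_3)$: for siblings $t,t'$ of length $6$,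
\[
\{x_t,x_{t'}\}\Rightarrow\{t|_4,t|_5\}\Rightarrow\{t|_1,t|_2\}\Rightarrow\{x_t,x_{t'}\}.
\]
\end{remark}

\section{In-neighborhoods control the dichromatic number}\label{sec:positive}

By Theorem~\ref{thm:local}, out-neighborhoods alone do not bound the dichromatic number. In $G_{c+1}$ the in-neighborhoods are what is large: the words of length $1$ form a copy of $G_c$ inside $N^-(x_t)$. Theorem~\ref{thm:positive} says that this is unavoidable.

Let $D$ be a strong local out-tournament with at least two vertices, let $r\in V(D)$, and put
\[
B=N^+(r),\qquad q=\max_{v\in V(D)}\vec\chi(N^-(v)).
\]
Since $D$ is strong with at least two vertices, it has an arc, so $q\ge1$. (For $D=K_1$ the right side of the inequality would be $0$.) For $i\ge0$, let the \emph{layer} $M_i$ be the set of vertices $u$ such that a shortest directed path from $u$ to $r$ has $i$ arcs. As $D$ is strong, the layers partition $V(D)$. Two properties follow from the definition of distance.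
\begin{enumerate}
\item[(M1)] If $u\in M_i$, $u'\in M_j$ and $u\to u'$, then $j\ge i-1$.
\item[(M2)] Every $u\in M_i$ with $i\ge1$ has an out-neighbor in $M_{i-1}$.
\end{enumerate}
By (M1), two palettes, one for even and one for odd layers, reduce the problem to coloring a single layer. By (M2), the layer $M_i$ is covered by the in-neighborhoods of the vertices of $M_{i-1}$, each of dichromatic number at most $q$. The difficulty is that there may be many of them, and a directed cycle in $M_i$ may pass through several. We shall see that such a cycle forces an arc from $M_{i-1}$ to $M_i$, and that the heads of these arcs all lie in $B$, which can be colored separately.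

The smallest case shows why. Let $x\in M_1$, $w\in M_2$ and $x\to w$. Then $r$ and $w$ are both out-neighbors of $x$, hence adjacent; and $w\not\to r$, since $w$ is at distance $2$. So $r\to w$. In general this argument is repeated along a shortest path to $r$.

\begin{lemma}\label{lem:back}
If $i\ge2$, $x\in M_{i-1}$, $w\in M_i$ and $x\to w$, then $w\in B$.
\end{lemma}

\begin{proof}
By (M2) there is a path $x=u_{i-1}\to u_{i-2}\to\dots\to u_0=r$ with $u_j\in M_j$. We show that $u_j\to w$ for $j=i-1,\dots,0$. This holds for $j=i-1$. Suppose that $u_j\to w$ with $1\le j\le i-1$. Then $w$ and $u_{j-1}$ are out-neighbors of $u_j$ in different layers, so they are distinct and, $D$ being a local out-tournament, adjacent. Since $j-1\le i-2$, (M1) excludes $w\to u_{j-1}$. Hence $u_{j-1}\to w$. For $j=0$ we obtain $r\to w$.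
\end{proof}

\begin{lemma}\label{lem:layer}
For every $i\ge0$, $\vec\chi(M_i\setminus B)\le q$.
\end{lemma}

\begin{proof}
We have $M_0=\{r\}$ with $q\ge1$, and $M_1=N^-(r)$, so the cases $i\le1$ hold. Let $i\ge2$, and assume $M_i\neq\emptyset$. Write $M_{i-1}=\{x_1,\dots,x_m\}$, and let $Z_j$ be the set of $v\in M_i\setminus B$ for which $j$ is the least index with $v\to x_j$. By (M2), the sets $Z_1,\dots,Z_m$ partition $M_i\setminus B$, and $Z_j\subseteq N^-(x_j)$ gives $\vec\chi(Z_j)\le q$.

Suppose that $v\to w$ with $v\in Z_j$, $w\in Z_l$ and $j<l$. Then $w$ and $x_j$ are out-neighbors of $v$ in different layers, hence adjacent. We have $w\not\to x_j$, because $l$ is the least index of an out-neighbor of $w$ in $M_{i-1}$. So $x_j\to w$, and Lemma~\ref{lem:back} gives $w\in B$, a contradiction. Thus every arc between two different sets $Z_j$ goes from the larger index to the smaller, and Lemma~\ref{lem:cycles}(b), with the order reversed, gives $\vec\chi(M_i\setminus B)\le q$.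
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $E$ and $O$ be the unions of the sets $M_i\setminus B$ over even and over odd $i$. An arc between two different layers of the same parity, from $M_i$ to $M_j$, has $j\ge i-1$ by (M1), hence $j>i$ by parity. Lemmas~\ref{lem:cycles}(b) and~\ref{lem:layer} give $\vec\chi(E)\le q$ and $\vec\chi(O)\le q$. The sets $B$, $E$, $O$ partition $V(D)$; coloring them from three disjoint palettes yields $\vec\chi(D)\le\vec\chi(N^+(r))+2q$.

Let $H$ be a hero in local out-tournaments with constant $c_H$. By Lemma~\ref{lem:easy}, $H$ is a tournament and a hero in tournaments, so by Theorem~\ref{thm:heroes} the tournament $H\Rightarrow K_1$ is a hero in tournaments, with some constant $k\geq 1$. Let $D$ be an $(H\Rightarrow K_1)$-free local out-tournament. We claim that $\vec\chi(D)\le k+2c_H$. By Lemma~\ref{lem:cycles}(c) it suffices to treat the strong components of $D$, which are again $(H\Rightarrow K_1)$-free local out-tournaments, and components with one vertex have dichromatic number $1$. So let $D$ be strong with at least two vertices. For each vertex $v$, the set $N^-(v)$ induces a local out-tournament that is $H$-free, since a copy of $H$ in $N^-(v)$ together with $v$ would induce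 $H\Rightarrow K_1$; hence $\vec\chi(N^-(v))\le c_H$. For any vertex $r$, the set $N^+(r)$ induces an $(H\Rightarrow K_1)$-free tournament; hence $\vec\chi(N^+(r))\le k$. The inequality just proved gives $\vec\chi(D)\le k+2c_H$, so $H\Rightarrow K_1$ is a hero in local out-tournaments.

Finally, $C_3$ and $K_1\Rightarrow C_3$ are heroes in local out-tournaments by Theorem~\ref{thm:K1C3}, and $(H\Rightarrow TT_{k})\Rightarrow K_1=H\Rightarrow TT_{k+1}$. Induction on $k$ shows that $C_3\Rightarrow TT_k$ and $K_1\Rightarrow C_3\Rightarrow TT_k$ are heroes for all $k\ge1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}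
\emph{Induced subgraphs of digraphs with large dichromatic number},
\texttt{https://www.di.ens.fr/\allowbreak\~{}paboulker/\allowbreak content/\allowbreak slides/\allowbreak 2022\_Cours\_SGT.pdf}

\end{thebibliography}
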